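\title{Commensurated Poincar\'e duality subgroups of codimension one and actions on trees}

\begin{abstract}
Let $G$ be a group of cohomological dimension $n<\infty$ and let $H\le G$ be a Poincar\'e duality group of dimension $n-1$ that is commensurable with all of its conjugates. We prove that $G$ acts on a tree in which every vertex and edge stabilizer is commensurable with $H$. No finite generation or countability is assumed. The proof takes place in the category of rational $G$-modules in which every element is fixed by a subgroup commensurable with $H$. The cohomological hypotheses make the augmentation kernel of $\mathbb{Q}[G/H]$ a second syzygy in this category; nested systems of finite cuts turn this into a tree when $G$ is finitely generated over $H$; and a transfinite chain of subgroups reduces the general case to that one.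
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the result}

Let $R$ be $\mathbb{Z}$ or $\mathbb{Q}$ and let $K$ be a group. Modules are left modules, and $H^i(K,M)=\operatorname{Ext}^i_{RK}(R,M)$ for an $RK$-module $M$; for a $\mathbb{Q}K$-module the two choices of $R$ give the same groups, because $\operatorname{Hom}_{\mathbb{Z}K}(P,M)=\operatorname{Hom}_{\mathbb{Q}K}(\mathbb{Q}\otimes P,M)$. The \emph{cohomological dimension} $\operatorname{cd}_RK$ is the supremum of the $i$ such that $H^i(K,M)\neq0$ for some $RK$-module $M$, and $\operatorname{cd}K=\operatorname{cd}_{\mathbb{Z}}K$. The group $K$ is \emph{of type $FP$ over $R$} if the trivial module $R$ has a resolution of finite length by finitely generated projective $RK$-modules. It is a \emph{$PD^m$-group}, or Poincar\'e duality group of dimension $m$, if it is of type $FP$ over $\mathbb{Z}$, $H^i(K,\mathbb{Z}K)=0$ for $i\ne m$, and $H^m(K,\mathbb{Z}K)\cong\mathbb{Z}$ as abelian groups.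

Two subgroups $K,L$ of a group $G$ are \emph{commensurable} if $K\cap L$ has finite index in both; this is an equivalence relation. The \emph{commensurator} $\operatorname{Comm}_G(H)$ of $H\le G$ is the subgroup of all $g\in G$ such that $H$ and $gHg^{-1}$ are commensurable. A \emph{$G$-tree} is a tree on which $G$ acts by automorphisms without inversions, that is, no element interchanges the two ends of an edge. The following conjecture is posed in \cite{GAST}.

\medskip
\noindent\textbf{Conjecture B.} \emph{Let $G$ be a group of cohomological dimension $n<\infty$, and let $H$ be a $PD^{n-1}$ subgroup of $G$ with $\operatorname{Comm}_G(H)=G$. Then there is a $G$-tree whose edge and vertex stabilizers are commensurable with $H$.}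
\medskip

We prove it in the following rational form.

\begin{theorem}\label{thm:main}
Let $n\ge1$, let $G$ be a group with $\operatorname{cd}_{\mathbb{Q}}G\le n$, and let $H\le G$ be a subgroup of type $FP$ over $\mathbb{Q}$ such that $H^i(H,\mathbb{Q}H)=0$ for $i\ne n-1$ and $\operatorname{Comm}_G(H)=G$. Then there is a $G$-tree all of whose edge and vertex stabilizers are commensurable with $H$.
\end{theorem}

\begin{corollary}\label{cor:B}
Conjecture B is true, for arbitrary $G$.
\end{corollary}

\begin{proof}
Let $G$, $H$, $n$ be as in Conjecture B. Since $H^{n-1}(H,\mathbb{Z}H)\neq0$ we have $n\ge1$, and $\operatorname{cd}_{\mathbb{Q}}G\le\operatorname{cd}G=n$. Let $P_*\to\mathbb{Z}$ be a finite resolution by finitely generated projective $\mathbb{Z}H$-modules. Then $\mathbb{Q}\otimes P_*\to\mathbb{Q}$ shows that $H$ is of type $FP$ over $\mathbb{Q}$. As each $P_i$ is finitely generated projective, $\operatorname{Hom}_{\mathbb{Z}H}(P_*,\mathbb{Q}H)=\operatorname{Hom}_{\mathbb{Z}H}(P_*,\mathbb{Z}H)\otimes\mathbb{Q}$, and as $\mathbb{Q}$ is flat, $H^i(H,\mathbb{Q}H)=H^i(H,\mathbb{Z}H)\otimes\mathbb{Q}=0$ for $i\ne n-1$. Theorem~\ref{thm:main}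 applies.
\end{proof}

\subsection{Why a tree is to be expected}\label{sec:why}

The condition $\operatorname{Comm}_G(H)=G$ says that $H$ is normal up to finite index, and the question is whether the ``quotient'' of $G$ by $H$ is one-dimensional in the strongest sense. When $H$ is normal this is literally so: a $G/H$-tree with finite stabilizers is a $G$-tree of the required kind, and conversely in a $G$-tree of the required kind $H$ has finite orbits, so fixes a vertex, and its fixed subtree is a $G/H$-tree with finite stabilizers. Since $H$ accounts for $n-1$ of the $n$ dimensions of $G$, one guesses that one dimension is left over.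

The case $n=1$ already has content. A group of finite cohomological dimension is torsion-free, and $H^0(H,\mathbb{Z}H)\ne0$ forces $H$ to be finite, so a $PD^0$-group is trivial. Conjecture~B then says that a group of cohomological dimension one acts freely on a tree, that is, is free; and Theorem~\ref{thm:main} with $H=1$ says that a group with $\operatorname{cd}_{\mathbb{Q}}G\le1$ acts on a tree with finite stabilizers.

For $n=2$ and $H\cong\mathbb{Z}$ there are three examples to keep in mind. The group $\mathbb{Z}^2=\langle a,t\rangle$ with $H=\langle a\rangle$ acts on a line through $G/H\cong\mathbb{Z}$. The group $\langle a,t\mid ta^pt^{-1}=a^q\rangle$ with $p,q\ge1$ and $H=\langle a\rangle$ is an HNN extension; both generators commensurate $H$, and the stabilizers in the Bass--Serre tree are the conjugates of $\langle a\rangle$ and of a finite-index subgroup of it. The third example is not finitely generated.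

\begin{example}\label{ex:Q}
Let $G=\mathbb{Q}$, $H=\mathbb{Z}$ and $G_k=\frac1{k!}\mathbb{Z}$ for $k\ge1$. Take as vertices of level $k$ the cosets $x+G_k$, and join $x+G_k$ to $x+G_{k+1}$. This graph is connected, because any two rationals lie in one coset of some $G_m$, and it has no cycle, because a vertex of lowest level on a cycle would have two edges going up. The stabilizers are the groups $G_k$.
\end{example}

Two of the hypotheses of Theorem~\ref{thm:main} are forced by the conclusion. The facts (C1), (C2), (T1) quoted here are recalled in Section~\ref{sec:smooth}.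

\begin{remark}\label{rem:necessary}
Let $H\le G$ be arbitrary and let $T$ be a $G$-tree with all stabilizers commensurable with $H$. Then $\operatorname{Comm}_G(H)=G$ and $\operatorname{cd}_{\mathbb{Q}}G\le\operatorname{cd}_{\mathbb{Q}}H+1$. Indeed, for a vertex $v$ both $G_v$ and $G_{gv}=gG_vg^{-1}$ are commensurable with $H$, so $H$ is commensurable with $gHg^{-1}$. For a stabilizer $K$ we have $\operatorname{cd}_{\mathbb{Q}}K\le\operatorname{cd}_{\mathbb{Q}}(K\cap H)\le\operatorname{cd}_{\mathbb{Q}}H$ by (C2) and (C1), so $\mathbb{Q}[ET]$ and $\mathbb{Q}[VT]$ have projective dimension at most $\operatorname{cd}_{\mathbb{Q}}H$ over $\mathbb{Q}G$ by (C1), and the exact sequence (T1) gives the bound.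
\end{remark}

Thus there is no tree for $\mathbb{Z}\le\mathbb{Z}^3$, where $G$ is one dimension too large. Nor is there one for $1\le\mathbb{Z}^2$, which for $n=2$ satisfies every hypothesis of Theorem~\ref{thm:main} except the vanishing of $H^0(H,\mathbb{Q}H)$.

\subsection{Plan of the proof}

Section~\ref{sec:example} runs the method by hand on $\mathbb{Z}^2$. Section~\ref{sec:smooth} sets up the category of smooth modules, in which subgroups commensurable with $H$ behave as finite groups do in rational representation theory. Section~\ref{sec:syzygy} shows that the augmentation kernel of $\mathbb{Q}[G/H]$ is a second syzygy in this category; this is the only place where the dimension of $G$, the type $FP$ condition and the vanishing of $H^i(H,\mathbb{Q}H)$ are used. Section~\ref{sec:cuts} is pure graph theory and builds a tree from the cuts of bounded size in a connected graph. Section~\ref{sec:derivations} combines the two and settles the case in which $G$ is generated by $H$ and a finite set. Sections~\ref{sec:hereditary} and~\ref{sec:good} produce a transfinite chain of subgroups from $H$ to $G$ in which each step is finitely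 generated and is realized by a tree, and Section~\ref{sec:assembly} glues these trees together.

\section{The method for $\mathbb{Z}\le\mathbb{Z}^2$}\label{sec:example}

For a set $V$ let $\mathbb{Q}[V]$ be the vector space with basis $V$ and let $I(V)$ be the kernel of the augmentation $\mathbb{Q}[V]\to\mathbb{Q}$ sending each element of $V$ to $1$.

Suppose first that the tree $T$ exists and has a vertex $v_0$ with stabilizer $H$. Orient the edges invariantly. The boundary map identifies $\mathbb{Q}[ET]$ with $I(VT)$, and $gH\mapsto gv_0$ embeds $I(G/H)$ in $I(VT)$. Under the resulting embedding $I(G/H)\to\mathbb{Q}[ET]$ the element $gH-H$ goes to the signed sum of the edges on the path from $v_0$ to $gv_0$. The coefficient of a fixed edge $e$, as a function of $gH$, is therefore, up to a constant, the indicator function of the set of cosets $gH$ with $gv_0$ on the terminal side of $e$. The proof reverses this: first embed $I(G/H)$ in a permutation module whose stabilizers are commensurable with $H$, then recover the tree from the level sets of the coefficient functions.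

Let $G=\langle a,t\rangle\cong\mathbb{Z}^2$, $H=\langle a\rangle$, $n=2$. The subgroups commensurable with $H$ are the $K_m=\langle a^m\rangle$, $m\ge1$.

\emph{The embedding.} We have $\mathbb{Q}[G/H]=\mathbb{Q}[t^{\pm1}]$ with $a$ acting trivially, and $I=I(G/H)=(t-1)\mathbb{Q}[t^{\pm1}]$. The map $\epsilon\colon\mathbb{Q}G\to I$, $u\mapsto u(tH-H)$, is onto with kernel $(a-1)\mathbb{Q}G$, so $I$ has the free resolution
\[0\to\mathbb{Q}G\xrightarrow{\,a-1\,}\mathbb{Q}G\xrightarrow{\,\epsilon\,}I\to0 .\]
Its length is $n-1=1$. Take cohomology of $K_m$. We have $H^0(K_m,\mathbb{Q}G)=0$, and $H^1(K_m,M)=M/(a^m-1)M$ because a derivation on $K_m$ is determined by its value at $a^m$. The long exact sequence gives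
\[0\to I\to\mathbb{Q}G/(a^m-1)\xrightarrow{\,a-1\,}\mathbb{Q}G/(a^m-1),\]
where $\epsilon(u)$ goes to the class of $(1+a+\dots+a^{m-1})u$, since $(a^m-1)u=(a-1)(1+a+\dots+a^{m-1})u$. Identify $\mathbb{Q}G/(a^m-1)=\mathbb{Q}[G/K_m]$ with the functions on the grid $G$ that are $m$-periodic along each row (coset of $H$) and vanish outside finitely many rows. Restriction from $K_m$ to $K_{mk}$ is multiplication by $1+a^m+\dots+a^{m(k-1)}$, which in this picture is the inclusion of $m$-periodic functions into $mk$-periodic ones, and $I$ is the space of functions constant along rows. So cohomology in the top degree of $H$ converts free modules into permutation modules with stabilizers commensurable with $H$, and it exhibits $I$ as the \emph{kernel} of a map between two such modules. Here $m=1$ suffices and gives $I\cong\mathbb{Q}[G/H]$. In general $H$ is not normal and $G$ does not act on $H^{n-1}(H,M)$; it acts on the direct limit over all subgroups commensurable with $H$, and that limit is the object used in Section~\ref{sec:syzygy}.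

\emph{The cuts.} Let $e_i$ be the basis element $t^iH$ of the target of the isomorphism $I\cong\mathbb{Q}[G/H]$, $\epsilon(t^i)\mapsto e_i$. From $t^j-1=(1+t+\dots+t^{j-1})(t-1)$ for $j>0$ and $t^j-1=-(t^j+\dots+t^{-1})(t-1)$ for $j<0$ we read off that the coefficient of $e_i$ in the image of $t^jH-H$ is
\[c_i(j)=1_{A_i}(j)-1_{A_i}(0),\qquad A_i=\{j\in\mathbb{Z}:j>i\}.\]
To see the $A_i$ as cuts, choose a finite set generating $G$ over $H$, say $\{t,t^2\}$, and let $Z$ be the graph on $G/H=\mathbb{Z}$ with edges $\{j,j+1\}$ and $\{j,j+2\}$. It is not a tree. Exactly three edges leave $A_i$. Conversely, let $A$ be a nonempty proper subset left by at most three edges. The edge set of $Z$ is the disjoint union of three lines: the steps of length one, the even steps of length two, and the odd ones. If $A$ or its complement were finite, at least two edges of the first line and two edges of one of the others would leave $A$. The same count applies if $A$ contained all $j$ of large absolute value or none of them. So $A$ separates $+\infty$ from $-\infty$, each line contributes exactly one edge, and $A$ is some $A_i$ or its complement. These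 sets are nested, and the tree with one edge for each pair $\{A_i,A_i^c\}$ is the line on which $G$ acts with stabilizer $H$.

Three difficulties do not appear in this example. The level sets of the coefficient functions may cross one another, and must be replaced by an invariant nested family (Section~\ref{sec:cuts}). The tree may have vertices that do not come from $G/H$, and their stabilizers must be controlled; this uses the description of $I$ as a kernel (Section~\ref{sec:derivations}). And when $G$ is not finitely generated over $H$, the coefficient functions need not have finite coboundary in any connected graph on $G/H$ that we can write down (Sections~\ref{sec:hereditary}--\ref{sec:assembly}).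

\section{Smooth modules}\label{sec:smooth}

From now on $n$, $G$, $H$ are as in Theorem~\ref{thm:main}, and all modules, tensor products and cohomology are over $\mathbb{Q}$. Unless said otherwise, the letters $\Gamma,A,B,L,\Delta$, when they denote groups, denote subgroups of $G$ containing $H$. A group is \emph{finitely generated over $L$} if it is generated by $L$ and a finite set.

\subsection{Standard facts}

Let $K'\le K$ be groups and $M$ a $\mathbb{Q}K$-module.
\begin{itemize}
\item[(C1)] (Shapiro's lemma.) $\operatorname{Ext}^i_{\mathbb{Q}K}(\mathbb{Q}[K/K'],M)\cong H^i(K',M)$. Projective $\mathbb{Q}K$-modules are projective over $\mathbb{Q}K'$, so $\operatorname{cd}_{\mathbb{Q}}K'\le\operatorname{cd}_{\mathbb{Q}}K$. If the index is finite, then $H^i(K',\mathbb{Q}K')\cong H^i(K,\mathbb{Q}K)$.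
\item[(C2)] (Transfer.) If the index is finite, restriction $H^i(K,M)\to H^i(K',M)$ is injective, since its composite with the transfer is multiplication by $[K:K']$.
\item[(C3)] If $K$ is of type $FP$ over $\mathbb{Q}$, then so is every finite-index subgroup, and $H^i(K,-)$ commutes with direct sums.
\item[(C4)] An element $g\in K$ induces a conjugation map $H^i(K',M)\to H^i(gK'g^{-1},M)$, natural in $M$ and compatible with restriction and with connecting homomorphisms. It is $m\mapsto gm$ for $i=0$, and it is the identity if $g\in K'$.
\end{itemize}
Let $T$ be a $K$-tree. The stabilizer of an edge fixes both its ends, and an element fixing two vertices fixes the path between them.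
\begin{itemize}
\item[(T1)] For an invariant orientation, the augmented chain complex $0\to\mathbb{Q}[ET]\to\mathbb{Q}[VT]\to\mathbb{Q}\to0$ is an exact sequence of $\mathbb{Q}K$-modules. In particular $I(VT)\cong\mathbb{Q}[ET]$.
\item[(T2)] If $K$ has a finite orbit of vertices, it fixes a vertex. Indeed, the paths between the points of the orbit form a finite invariant subtree; deleting all leaves repeatedly ends in an invariant vertex or an invariant edge, and the ends of an invariant edge are fixed.
\end{itemize}

The kernels of maps between coset modules will be used constantly. For groups $L\le A\le\Gamma$ put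
\[I_\Gamma(A/L)=\ker\bigl(\mathbb{Q}[\Gamma/L]\to\mathbb{Q}[\Gamma/A]\bigr),\]
so that $I_\Gamma(\Gamma/L)=I(\Gamma/L)$ and there is an exact sequence
\begin{equation}\label{eq:kernels}
0\to I_\Gamma(A/L)\to I(\Gamma/L)\to I(\Gamma/A)\to0 .
\end{equation}

\begin{lemma}\label{lem:kernel}
We have $I_\Gamma(A/L)=\operatorname{Ind}_A^\Gamma I(A/L)$. This module is spanned by the elements $g(aL-L)$ with $g\in\Gamma$, $a\in A$. If $A=\langle L,S\rangle$, it is generated as a $\mathbb{Q}\Gamma$-module by the elements $sL-L$ with $s\in S$.
\end{lemma}

\begin{proof}
Apply the exact functor $\operatorname{Ind}_A^\Gamma=\mathbb{Q}\Gamma\otimes_{\mathbb{Q}A}-$ to $0\to I(A/L)\to\mathbb{Q}[A/L]\to\mathbb{Q}\to0$; the elements $aL-L$ span $I(A/L)$. Let $W$ be the submodule generated by the $sL-L$. The identities $abL-L=a(bL-L)+(aL-L)$ and $a^{-1}L-L=-a^{-1}(aL-L)$ show that $\{a\in\Gamma:aL-L\in W\}$ is a subgroup. It contains $L$ and $S$, hence $A$.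
\end{proof}

\subsection{The family $\mathfrak{X}$ and the category $\operatorname{Sm}(\Gamma)$}

Let $\mathfrak{X}$ be the set of subgroups of $G$ commensurable with $H$. Any two members are commensurable with each other. The family is closed under finite intersections, under passage to finite-index subgroups and finite-index overgroups, and, because $\operatorname{Comm}_G(H)=G$, under conjugation. A subgroup lying between two members $K_1\le K_2$ is a member, as $[K_2:K_1]<\infty$. Call a subgroup of $G$ \emph{open} if it contains a member of $\mathfrak{X}$. Conjugates and finite intersections of open subgroups are open, and the open subgroups of a group $K\in\mathfrak{X}$ are exactly its subgroups of finite index.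

\begin{lemma}\label{lem:X}
\begin{itemize}
\item[(a)] If $K\in\mathfrak{X}$ acts on a set with open stabilizers, all orbits are finite.
\item[(b)] If $\Lambda$ is open and some finite-index subgroup $\Lambda'\le\Lambda$ lies in a member $K'$ of $\mathfrak{X}$, then $\Lambda\in\mathfrak{X}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Open subgroups of $K$ have finite index. (b) Let $K\le\Lambda$ with $K\in\mathfrak{X}$. Then $K\cap\Lambda'$ has finite index in $K$, so lies in $\mathfrak{X}$, and $K\cap\Lambda'\le\Lambda'\le K'$. Hence $\Lambda'\in\mathfrak{X}$, and so $\Lambda\in\mathfrak{X}$.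
\end{proof}

In this subsection $\Gamma$ is any open subgroup of $G$; the cases needed are $\Gamma\ge H$ and $\Gamma\in\mathfrak{X}$. A $\mathbb{Q}\Gamma$-module is \emph{smooth} if each of its elements has open stabilizer. The smooth modules form a full subcategory $\operatorname{Sm}(\Gamma)$ closed under submodules, quotients, direct sums and tensor products over $\mathbb{Q}$; in particular it is an abelian category. A permutation module $\mathbb{Q}[E]$ is smooth when all point stabilizers are open; for instance $\mathbb{Q}[\Gamma/L]$ is smooth for $H\le L\le\Gamma$. An \emph{$\mathfrak{X}$-set} for $\Gamma$ is a $\Gamma$-set with all stabilizers in $\mathfrak{X}$. For smooth modules, ``projective'' and the projective dimension $\operatorname{pd}$ always refer to the category $\operatorname{Sm}$; projective $\mathbb{Q}\Gamma$-modules in the ordinary sense will be called \emph{$\mathbb{Q}\Gamma$-projective}.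

\begin{lemma}\label{lem:proj}
Let $\Gamma'\le\Gamma$ be open subgroups.
\begin{itemize}
\item[(a)] If $E$ is an $\mathfrak{X}$-set for $\Gamma$, then $\mathbb{Q}[E]$ is projective. Every smooth module is a quotient of such a module, and the projectives are exactly their direct summands.
\item[(b)] If $\Gamma\in\mathfrak{X}$, every object of $\operatorname{Sm}(\Gamma)$ is projective.
\item[(c)] Restriction $\operatorname{Sm}(\Gamma)\to\operatorname{Sm}(\Gamma')$ and induction $\operatorname{Sm}(\Gamma')\to\operatorname{Sm}(\Gamma)$ are exact and preserve projectives. The restriction of an $\mathfrak{X}$-set to $\Gamma'$ is an $\mathfrak{X}$-set.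
\item[(d)] $\operatorname{pd}V\le\operatorname{pd}\mathbb{Q}$ for every $V\in\operatorname{Sm}(\Gamma)$.
\item[(e)] If $Y\in\operatorname{Sm}(\Gamma)$ is projective and $\Lambda\le\Gamma$ is open but not in $\mathfrak{X}$, then $Y^\Lambda=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $K\le\Gamma$, $K\in\mathfrak{X}$. Then $\operatorname{Hom}_\Gamma(\mathbb{Q}[\Gamma/K],V)=V^K$, so we need $V\mapsto V^K$ to preserve surjections. Let $V\to W$ be onto and $w\in W^K$. Lift $w$ to $v\in V$. The $K$-orbit of $v$ is finite by Lemma~\ref{lem:X}(a), and its average is a $K$-fixed lift of $w$. Direct sums of projectives are projective. If $K_v\in\mathfrak{X}$ fixes $v\in V$, then $\bigoplus_{v\in V}\mathbb{Q}[\Gamma/K_v]\to V$, $gK_v\mapsto gv$, is onto, and it splits if $V$ is projective.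

(b) An element $v$ has a finite orbit, whose span is a finite-dimensional submodule on which $\Gamma$ acts through a finite quotient. By Maschke's theorem this submodule is a sum of simple modules. So every smooth module is semisimple and every surjection splits.

(c) If $\Gamma_v$ is open, so is $\Gamma'\cap\Gamma_v$; if $K$ fixes $v$, then $gKg^{-1}$ fixes $g\otimes v$. So both functors preserve smoothness, and both are exact. Induction is left adjoint to the exact functor of restriction, so it preserves projectives. If $\Gamma_e\in\mathfrak{X}$, then $\Gamma'\cap\Gamma_e$ is an open subgroup of $\Gamma_e$, so lies in $\mathfrak{X}$; by (a), restriction preserves projectives.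

(d) For $K\in\mathfrak{X}$, $K\le\Gamma$, the map $g\otimes v\mapsto gv\otimes gK$ is an isomorphism $\operatorname{Ind}_K^\Gamma\operatorname{Res}_KV\cong V\otimes\mathbb{Q}[\Gamma/K]$, so this module is projective by (b) and (c). Hence $V\otimes P$ is projective whenever $P$ is, and tensoring a projective resolution of $\mathbb{Q}$ with $V$ gives one of $V$.

(e) Let $Y\subseteq\mathbb{Q}[E]$ with $E$ an $\mathfrak{X}$-set. A nonzero $\Lambda$-fixed vector has finite, nonempty, $\Lambda$-invariant support. For $e$ in the support, $\Lambda\cap\Gamma_e$ has finite index in $\Lambda$, and Lemma~\ref{lem:X}(b) gives $\Lambda\in\mathfrak{X}$.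
\end{proof}

Averaging is the reason for working over $\mathbb{Q}$. Over $\mathbb{Z}$ part (a) fails: for $\Gamma=K=H=\mathbb{Z}$ the augmentation $\mathbb{Z}[\mathbb{Z}/2]\to\mathbb{Z}$ maps the invariants onto $2\mathbb{Z}$.

Since $\operatorname{Sm}(\Gamma)$ has enough projectives, dimension shifting is available:
\begin{itemize}
\item[(D)] if $0\to M\to P_{k-1}\to\dots\to P_0\to J\to0$ is exact with all $P_i$ projective, then $\operatorname{pd}J\le k$ if and only if $M$ is projective.
\end{itemize}
In particular, for $\Gamma\ge H$ the module $\mathbb{Q}[\Gamma/H]$ is projective, so $\operatorname{pd}\mathbb{Q}\le1$ in $\operatorname{Sm}(\Gamma)$ if and only if $I(\Gamma/H)$ is projective. By (T1), a $\Gamma$-tree with stabilizers in $\mathfrak{X}$ gives $\operatorname{pd}\mathbb{Q}\le1$. So the projectivity of $I(G/H)$ is the algebraic shadow of Theorem~\ref{thm:main}. The cohomological hypotheses yield something weaker directly, and this is the subject of the next section.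

\section{The augmentation kernel is a second syzygy}\label{sec:syzygy}

Fix $\Gamma$ with $H\le\Gamma\le G$; by (C1), $\operatorname{cd}_{\mathbb{Q}}\Gamma\le n$. We first note that
\begin{equation}\label{eq:cdH}
\operatorname{cd}_{\mathbb{Q}}H=n-1 .
\end{equation}
Indeed, $d=\operatorname{cd}_{\mathbb{Q}}H$ is finite and $H^d(H,-)$ is right exact, so it is nonzero on some free module; by (C3) it is nonzero on $\mathbb{Q}H$, which forces $d=n-1$.

The hypotheses concern $\mathbb{Q}\Gamma$-projective modules, which are not smooth when $H$ is infinite, so we need a functor that carries them to smooth projectives. For a $\mathbb{Q}\Gamma$-module $M$ put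
\[\Phi(M)=\varinjlim_{K}H^{n-1}(K,M),\]
the direct limit along restriction maps over the subgroups $K\le\Gamma$ in $\mathfrak{X}$, directed by reverse inclusion. By (C4) the conjugation maps define an action of $\Gamma$ on $\Phi(M)$, and the image of $H^{n-1}(K,M)$ is fixed by $K$. So $\Phi$ is an additive functor to $\operatorname{Sm}(\Gamma)$. For any $K_0\le\Gamma$ in $\mathfrak{X}$ the subgroups $K\le K_0$ are cofinal, so the limit may be taken over them alone.

\begin{lemma}\label{lem:Phi}
Let $S$ be a $\mathbb{Q}\Gamma$-projective module.
\begin{itemize}
\item[(a)] $H^q(K,S)=0$ for all $K\le\Gamma$ in $\mathfrak{X}$ and all $q<n-1$.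
\item[(b)] $\Phi(S)$ is projective in $\operatorname{Sm}(\Gamma)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (C2) it suffices to treat $K'=K\cap H$, which has finite index in $H$. As a $\mathbb{Q}K'$-module $S$ is a summand of a free module, so by (C3) it suffices to have $H^q(K',\mathbb{Q}K')=0$. By (C1) this group is $H^q(H,\mathbb{Q}H)$, which vanishes for $q<n-1$.

(b) The finite-index subgroups of $H$ are cofinal and of type $FP$, so $\Phi$ commutes with direct sums by (C3), and it suffices to treat $S=\mathbb{Q}\Gamma$. The idea is to split $\Phi(\mathbb{Q}\Gamma)$ along the cosets of $H$ and so recognize it as induced from $H$. For $x\in\Gamma/H$ let $M_x\subseteq\mathbb{Q}\Gamma$ be the span of the elements of the coset $x$, and let $\Gamma_x\in\mathfrak{X}$ be the stabilizer of $x$, a conjugate of $H$. Then $\mathbb{Q}\Gamma=\bigoplus_xM_x$, $gM_x=M_{gx}$, and $M_x$ is a $\Gamma_x$-submodule. Put $\Phi_x=\varinjlim H^{n-1}(K,M_x)$, the limit over the finite-index subgroups $K\le\Gamma_x$. The inclusions $M_x\subseteq\mathbb{Q}\Gamma$ induce a map $\bigoplus_x\Phi_x\to\Phi(\mathbb{Q}\Gamma)$, and we claim that it is bijective.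

\emph{Surjectivity.} Let $K\le H$ have finite index and $\xi\in H^{n-1}(K,\mathbb{Q}\Gamma)$. The orbits of $K$ on $\Gamma/H$ are finite by Lemma~\ref{lem:X}(a), and $\mathbb{Q}\Gamma$ is the direct sum over these orbits $O$ of the $K$-modules $\bigoplus_{x\in O}M_x$. By (C3), $\xi$ comes from $H^{n-1}(K,\bigoplus_{x\in F}M_x)$ for a finite $K$-invariant set $F$. For $K'=K\cap\bigcap_{x\in F}\Gamma_x\in\mathfrak{X}$ each $M_x$ with $x\in F$ is a $K'$-submodule, so the restriction of $\xi$ to $K'$ comes from $\bigoplus_{x\in F}H^{n-1}(K',M_x)$.

\emph{Injectivity.} An element of $\bigoplus_x\Phi_x$ is represented by classes $\xi_x\in H^{n-1}(K,M_x)$, for $x$ in a finite set $F$ and some $K\in\mathfrak{X}$ fixing every $x\in F$. If it maps to zero, then the sum of the $\xi_x$ vanishes in $H^{n-1}(K',\mathbb{Q}\Gamma)$ for some finite-index $K'\le K$. The decomposition of $\mathbb{Q}\Gamma$ into the $M_x$ with $x\in F$ and $\bigoplus_{x\notin F}M_x$ is one of $K'$-modules, so each $\xi_x$ vanishes in $H^{n-1}(K',M_x)$.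

Conjugation by $g$ carries $\Phi_x$ to $\Phi_{gx}$. A module that is a direct sum of subspaces indexed by $\Gamma/H$ and permuted accordingly is induced from the subspace at the trivial coset, so $\Phi(\mathbb{Q}\Gamma)\cong\operatorname{Ind}_H^\Gamma\Phi_H$ with $\Phi_H\in\operatorname{Sm}(H)$. This is projective by Lemma~\ref{lem:proj}(b),(c).
\end{proof}

\begin{proposition}\label{prop:syzygy}
For $H\le\Gamma\le G$ there is an exact sequence $0\to I(\Gamma/H)\to Y\to Y'$ in $\operatorname{Sm}(\Gamma)$ with $Y$ and $Y'$ projective.
\end{proposition}

\begin{proof}
Write $I=I(\Gamma/H)$. For any $\mathbb{Q}\Gamma$-module $M$, the sequence $0\to I\to\mathbb{Q}[\Gamma/H]\to\mathbb{Q}\to0$ and (C1) give an exact sequence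
\[H^n(H,M)\to\operatorname{Ext}^n_{\mathbb{Q}\Gamma}(I,M)\to H^{n+1}(\Gamma,M),\]
whose ends vanish by \eqref{eq:cdH} and $\operatorname{cd}_{\mathbb{Q}}\Gamma\le n$. So $I$ has a $\mathbb{Q}\Gamma$-projective resolution $0\to S_{n-1}\to\dots\to S_0\to I\to0$.

Let $n=1$. By \eqref{eq:cdH}, $\mathbb{Q}$ embeds in a free $\mathbb{Q}H$-module. A nonzero fixed vector there has finite support that is invariant under a free action of $H$, so $H$ is finite. Then $1\in\mathfrak{X}$, every module is smooth, and we take $Y=S_0=I$, $Y'=0$.

Let $n\ge2$. Break the resolution into short exact sequences $0\to W_{i+1}\to S_i\to W_i\to0$ for $0\le i\le n-2$, with $W_0=I$ and $W_{n-1}=S_{n-1}$. For $K\le\Gamma$ in $\mathfrak{X}$ consider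
\[H^i(K,S_i)\to H^i(K,W_i)\to H^{i+1}(K,W_{i+1})\to H^{i+1}(K,S_i).\]
By Lemma~\ref{lem:Phi}(a) the first term vanishes for $i\le n-2$ and the last for $i\le n-3$. Composing the connecting maps gives an isomorphism $I^K=H^0(K,W_0)\cong H^{n-2}(K,W_{n-2})$ and an exact sequence
\[0\to I^K\to H^{n-1}(K,S_{n-1})\to H^{n-1}(K,S_{n-2}),\]
compatible with restriction and, by (C4), with conjugation. Direct limits are exact, and $\varinjlim I^K=I$ because $I$ is smooth. We obtain an exact sequence $0\to I\to\Phi(S_{n-1})\to\Phi(S_{n-2})$ of smooth modules, and Lemma~\ref{lem:Phi}(b) applies.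
\end{proof}

\section{Nested cuts in a connected graph}\label{sec:cuts}

This section is independent of the rest. Let $Z$ be a connected graph without loops; multiple edges and vertices of infinite valency are allowed. For $A\subseteq VZ$ let $A^c=VZ\setminus A$, and let the \emph{coboundary} $\delta A=\delta A^c$ be the set of edges with exactly one end in $A$. A set of vertices is \emph{connected} if it spans a connected subgraph. Two sets $A,D\subseteq VZ$ \emph{cross} if the four \emph{corners} $A\cap D$, $A\cap D^c$, $A^c\cap D$, $A^c\cap D^c$ are all nonempty; replacing $A$ or $D$ by its complement does not affect this. A family of sets is \emph{nested} if no two members cross.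

\begin{proposition}\label{prop:cuts}
For every integer $N\ge0$ there is a family $\mathcal{E}$ of nonempty proper subsets of $VZ$ such that:
\begin{itemize}
\item[(a)] $\mathcal{E}$ is closed under complements and invariant under $\operatorname{Aut}(Z)$, and $\delta A$ is finite and nonempty for $A\in\mathcal{E}$;
\item[(b)] each edge of $Z$ lies in $\delta A$ for only finitely many $A\in\mathcal{E}$;
\item[(c)] $\mathcal{E}$ is nested;
\item[(d)] if $A\subseteq VZ$ and $|\delta A|\le N$, then $1_A$ is a $\mathbb{Q}$-linear combination of the constant $1$ and finitely many functions $1_D$ with $D\in\mathcal{E}$.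
\end{itemize}
\end{proposition}

Invariance rules out arbitrary choices, so $\mathcal{E}$ must be defined by extremal properties. We take, for each pair of ``points'' of $Z$, the smallest cuts separating them, and among those the ones that cross the fewest competitors. For the finiteness in (d) we need a compact space of points, and ultrafilters supply it.

\subsection{Optimal cuts}

The sets with finite coboundary form a Boolean algebra $\mathcal{B}$, since $\delta(A\cap D)\subseteq\delta A\cup\delta D$. An \emph{ultrafilter} is a subset $p\subseteq\mathcal{B}$ that is closed under finite intersections and under passing to larger members of $\mathcal{B}$, does not contain $\emptyset$, and contains exactly one of $A,A^c$ for each $A\in\mathcal{B}$. If a finite union of members of $\mathcal{B}$ lies in $p$, so does one of them. Each vertex $x$ gives an ultrafilter $p_x=\{A\in\mathcal{B}:x\in A\}$. The set $\Omega$ of ultrafilters is a closed subset of $\{0,1\}^{\mathcal{B}}$, hence compact, and the sets $[A]=\{p\in\Omega:A\in p\}$ are open and closed.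

For $p\neq q$ in $\Omega$ there is $A\in p$ with $A^c\in q$; let $\lambda(p,q)$ be the least value of $|\delta A|$ over such $A$, and call $A$ \emph{optimal for $(p,q)$} if it attains this value. Then $A$ and $A^c$ are nonempty, $A^c$ is optimal for $(q,p)$, and $\lambda(p,q)=\lambda(q,p)$. Let $\mathcal{O}$ be the set of all $A$ with $|\delta A|\le N$ that are optimal for some pair. It is closed under complements.

\begin{lemma}\label{lem:connected}
If $A\in\mathcal{O}$, then $A$ and $A^c$ are connected.
\end{lemma}

\begin{proof}
By symmetry it suffices to treat $A$, optimal for $(p,q)$. Let $A_i$ be its components. An edge leaving $A_i$ leaves $A$, so $\delta A$ is the disjoint union of the $\delta A_i$, and each $\delta A_i$ is nonempty because $Z$ is connected and $A^c\ne\emptyset$. So there are finitely many components, all in $\mathcal{B}$, and one of them, $A_1$ say, lies in $p$. Also $A_1^c\supseteq A^c$ lies in $q$. Optimality gives $|\delta A_1|\ge|\delta A|$, so there is no other component.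
\end{proof}

\begin{lemma}\label{lem:finite}
Let $x$ be an edge and $k\ge1$. Only finitely many sets $A$ with $A$ and $A^c$ connected and $|\delta A|=k$ have $x\in\delta A$.
\end{lemma}

\begin{proof}
We use induction on $k$, for all connected graphs at once. If $k=1$, then $A$ is a union of components of $Z-x$, of which there are at most two. Let $k\ge2$ and let $A$ be such a set. Both $A$ and $A^c$ are connected in $Z-x$, and a second edge of $\delta A$ joins them, so $Z-x$ is connected if any such $A$ exists. In that case fix a path $P$ in $Z-x$ between the ends of $x$. In $Z-x$ the coboundary of $A$ has $k-1$ edges and contains one of the finitely many edges of $P$. The inductive hypothesis for $Z-x$ finishes the proof.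
\end{proof}

By these two lemmas each edge lies in $\delta A$ for only finitely many $A\in\mathcal{O}$.

\begin{lemma}\label{lem:crossfinite}
Each $A\in\mathcal{O}$ crosses only finitely many $D\in\mathcal{O}$.
\end{lemma}

\begin{proof}
Let $X$ be a finite connected subgraph containing the edges of $\delta A$. It suffices to show that $\delta D$ contains an edge of $X$ whenever $D\in\mathcal{O}$ crosses $A$. If not, $VX$ lies in $D$ or in $D^c$, say in $D$. The set $D^c$ is connected and meets both $A$ and $A^c$, so some edge of $\delta A$ has both ends in $D^c$; but these ends lie in $VX\subseteq D$.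
\end{proof}

For $A\in\mathcal{O}$ let $\mu(A)=\mu(A^c)<\infty$ be the number of members of $\mathcal{O}$ crossing $A$. If $\lambda(p,q)\le N$, all cuts optimal for $(p,q)$ lie in $\mathcal{O}$. Let $\mathcal{E}$ be the set of $A\in\mathcal{O}$ such that, for some pair $(p,q)$, $A$ is optimal for $(p,q)$ and $\mu(A)$ is minimal among the cuts optimal for $(p,q)$; we then say that $A\in\mathcal{E}$ \emph{for $(p,q)$}, and then $A^c\in\mathcal{E}$ for $(q,p)$. The definition involves no choices, so (a) and (b) of Proposition~\ref{prop:cuts} hold.

\subsection{Uncrossing}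

Two corners of $A,D$ are \emph{opposite} if they are $A\cap D$, $A^c\cap D^c$ or $A\cap D^c$, $A^c\cap D$; the second pair is the first pair for $A,D^c$. Passing from a crossing pair to a pair of opposite corners does not increase the total coboundary and strictly decreases the total crossing number.

\begin{lemma}\label{lem:uncross}
Let $C,C'$ be opposite corners of $A,D\in\mathcal{B}$.
\begin{itemize}
\item[(a)] $|\delta C|+|\delta C'|\le|\delta A|+|\delta D|$.
\item[(b)] If $A,D,C,C'\in\mathcal{O}$ and $A,D$ cross, then $\mu(C)+\mu(C')<\mu(A)+\mu(D)$.
\end{itemize}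
\end{lemma}

\begin{proof}
We may take $C=A\cap D$, $C'=A^c\cap D^c$.

(a) An edge of $\delta C$ or of $\delta C'$ lies in $\delta A$ or in $\delta D$. An edge in both $\delta C$ and $\delta C'$ joins $C$ to $C'$, so lies in both $\delta A$ and $\delta D$.

(b) We compare the contributions of each $F\in\mathcal{O}$ to the two sides. Note that $F$ fails to cross a set $U$ exactly when one of $F,F^c$ is contained in one of $U,U^c$.

First, if $F$ crosses neither $A$ nor $D$, it crosses neither $C$ nor $C'$. By the symmetry $(A,D)\leftrightarrow(A^c,D^c)$ it suffices to treat $C$. If one of $F,F^c$ lies in $A^c$ or in $D^c$, it lies in $C^c$. Otherwise one of $F,F^c$ lies in $A$ and one lies in $D$. If it is the same one, it lies in $C$. If not, $A\cup D=VZ$, which is impossible as $C'\ne\emptyset$.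

Second, if $F$ crosses both $C$ and $C'$, it crosses both $A$ and $D$. For if $F$ does not cross $A$, one of $F,F^c$ lies in $A\subseteq C'^c$ or in $A^c\subseteq C^c$; the same holds with $D$ in place of $A$.

So each $F$ contributes at most as much to the left side as to the right. The set $F=D$ contributes $0$ to the left, as $C\subseteq D$ and $C'\subseteq D^c$, and $1$ to the right.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cuts}(c)]
Suppose that $A\in\mathcal{E}$ for $(p,q)$ and $D\in\mathcal{E}$ for $(r,s)$ cross. Put $a=|\delta A|=\lambda(p,q)$ and $d=|\delta D|=\lambda(r,s)$, and name the corners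
\[\begin{array}{c|cc}
 & D & D^c\\ \hline
A & C_1 & C_2\\
A^c & C_3 & C_4
\end{array}\]
so that the opposite pairs are $C_1,C_4$ and $C_2,C_3$. Each ultrafilter contains exactly one corner, which we call its corner. Since $A\in p$ and $A^c\in q$, the corners of $p$ and $q$ lie in different rows. So if $C$ is the corner of $p$ or of $q$, then $C$ lies in exactly one of $p,q$, whence $|\delta C|\ge a$; and if equality holds, $C$ or $C^c$ is optimal for $(p,q)$, so that $C\in\mathcal{O}$ and $\mu(C)\ge\mu(A)$. In the same way, the corners of $r$ and $s$ lie in different columns, and such a corner $C'$ has $|\delta C'|\ge d$, with $C'\in\mathcal{O}$ and $\mu(C')\ge\mu(D)$ in case of equality.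

\emph{The corner $C$ of $p$ or $q$ is never opposite to the corner $C'$ of $r$ or $s$.} Otherwise Lemma~\ref{lem:uncross}(a) forces $|\delta C|=a$ and $|\delta C'|=d$, so $\mu(C)+\mu(C')\ge\mu(A)+\mu(D)$, against Lemma~\ref{lem:uncross}(b).

Replacing $D,r,s$ by $D^c,s,r$ if necessary, assume that the corner of $p$ is $C_1$. The corner of $s$ is $C_2$ or $C_4$, and $C_4$ is opposite to $C_1$, so it is $C_2$. The corner of $q$ is $C_3$ or $C_4$, and $C_3$ is opposite to $C_2$, so it is $C_4$. The corner of $r$ is $C_1$ or $C_3$, and $C_1$ is opposite to $C_4$, so it is $C_3$. Now Lemma~\ref{lem:uncross}(a) gives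
\[2a\le|\delta C_1|+|\delta C_4|\le a+d,\qquad 2d\le|\delta C_2|+|\delta C_3|\le a+d .\]
Hence $a=d$ and all four corners have coboundary of size $a=d$. By Lemma~\ref{lem:uncross}(b),
\[2\mu(A)\le\mu(C_1)+\mu(C_4)<\mu(A)+\mu(D),\qquad 2\mu(D)\le\mu(C_2)+\mu(C_3)<\mu(A)+\mu(D),\]
and adding these gives a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cuts}(d)]
We first show that $A$ lies in the Boolean algebra generated by $\mathcal{E}$; we may assume $A\ne\emptyset,VZ$. For $p\in[A]$ and $q\in[A^c]$ we have $\lambda(p,q)\le N$, so there is $D_{p,q}\in\mathcal{E}$ for $(p,q)$. Fix $p$. The open sets $[D_{p,q}^c]\ni q$ cover the compact set $[A^c]$; choose a finite subcover, indexed by $q_1,\dots,q_k$, and put $D_p=\bigcap_jD_{p,q_j}\in p$. If $x\in A^c$, then $p_x\in[D_{p,q_j}^c]$ for some $j$, so $x\notin D_p$. Thus $D_p\subseteq A$. Finitely many of the open sets $[D_p]\ni p$ cover $[A]$, and testing on the $p_x$ with $x\in A$ shows that $A$ is the union of the corresponding $D_p$.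

For $D,D'\in\mathcal{E}$ one corner is empty, so $1_D1_{D'}$ is $0$, $1_D$, $1_{D'}$ or $1_D+1_{D'}-1$, according as the empty corner is $D\cap D'$, $D\cap D'^c$, $D^c\cap D'$ or $D^c\cap D'^c$. So the span of $1$ and the $1_D$ is closed under products. The sets whose indicator functions lie in this span are then closed under intersection and complement, and so include the Boolean algebra generated by $\mathcal{E}$.
\end{proof}

\subsection{The tree of a nested family}

Let $\mathcal{E}$ be as in Proposition~\ref{prop:cuts}. We want a tree with one edge for each pair $\{A,A^c\}$. A vertex of such a tree determines, for each edge, the side on which it lies, and we define vertices to be the consistent choices of sides. An \emph{orientation} is a subset $v\subseteq\mathcal{E}$ that contains exactly one of $A,A^c$ for each $A\in\mathcal{E}$ and is upward closed: if $D\in v$ and $D\subseteq D'\in\mathcal{E}$, then $D'\in v$. For two orientations, complementation is a bijection $v\setminus w\to w\setminus v$. Each $x\in VZ$ gives an orientation $v_x=\{A\in\mathcal{E}:x\in A\}$. The set $v_x\setminus v_y$ is finite, because each of its members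 has an edge of a fixed path from $x$ to $y$ in its coboundary, and (b) applies. Let $V\mathcal{T}$ be the set of orientations $v$ with $v\setminus v_x$ finite for some $x$. From $u\setminus w\subseteq(u\setminus v)\cup(v\setminus w)$ it follows that $v\setminus w$ is finite for all $v,w\in V\mathcal{T}$. Join $v$ and $w$ by an edge if $v\setminus w$ is a single set $A$, and give this edge the label $\{A,A^c\}$. This defines a graph $\mathcal{T}$ on which $\operatorname{Aut}(Z)$ acts, with $gv_x=v_{gx}$ and compatibly with labels.

\begin{proposition}\label{prop:tree}
$\mathcal{T}$ is a tree, and labeling is a bijection from its edges to the pairs $\{A,A^c\}$, $A\in\mathcal{E}$.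
\end{proposition}

\begin{proof}
We use one observation twice: if $A$ is minimal under inclusion in $v\setminus w$, then $A$ is minimal in $v$. Indeed, if $D\in v$ and $D\subsetneq A$, then $D\in w$ by minimality, so $A\in w$, which is false.

\emph{$\mathcal{T}$ is connected.} Let $v\ne w$ be vertices, let $A$ be minimal in the finite nonempty set $v\setminus w$, and put $u=(v\setminus\{A\})\cup\{A^c\}$. We check that $u$ is upward closed. If $D\in v\setminus\{A\}$ and $D\subseteq D'\in\mathcal{E}$, then $D'\in v$, and $D'\neq A$ as $A$ is minimal in $v$. If $A^c\subsetneq D'\in\mathcal{E}$, then $D'^c\subsetneq A$, so $D'^c\notin v$ and $D'\in v$; and $D'\ne A$ as $D'$ contains the nonempty set $A^c$. So $u$ is a vertex adjacent to $v$ with $|u\setminus w|=|v\setminus w|-1$, and induction applies.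

\emph{Each label occurs at most once.} Let $v$ be the end containing $A$ of an edge labeled $\{A,A^c\}$. By the observation $A$ is minimal in $v$. Let $D\in\mathcal{E}$, $D\ne A,A^c$. By nestedness $A\subseteq D$, $A\subseteq D^c$, $D\subsetneq A$ or $D^c\subsetneq A$. In the first case $D\in v$ and in the second $D^c\in v$, by upward closure; in the third $D\notin v$ and in the fourth $D^c\notin v$, by minimality. So $A$ determines $v$, and hence the edge.

Along a path in $\mathcal{T}$, membership of $A$ changes only across an edge labeled $\{A,A^c\}$. A path from $v_x$ to $v_y$ with $x\in A$, $y\in A^c$ shows that the label occurs, and removing the unique edge with this label disconnects its ends. A connected graph in which every edge has this property is a tree. (If $\mathcal{E}=\emptyset$, it is a point.)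
\end{proof}

\begin{example}\label{ex:triangle}
Let $Z$ be a triangle with vertices $x,y,z$ and $N=2$. Every nonempty proper subset has coboundary of size $2$, and three points cannot fill four corners, so $\mathcal{E}$ consists of all six such subsets. The orientations are $v_x,v_y,v_z$ and $v_*=\{\{x\}^c,\{y\}^c,\{z\}^c\}$, since an orientation containing $\{x\}$ contains $\{y\}^c$ and $\{z\}^c$. The tree is a tripod whose center $v_*$ is not of the form $v_x$. The relation $1_{\{x\}}+1_{\{y\}}+1_{\{z\}}=1$ shows that the expression in Proposition~\ref{prop:cuts}(d) is not unique, even if only one set from each complementary pair is used.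
\end{example}

\section{Trees from derivations}\label{sec:derivations}

A \emph{derivation} from a group $B$ to a module $M$ is a map $d\colon B\to M$ with $d(gh)=d(g)+g\,d(h)$. Then $d(1)=0$, the set $\{g:d(g)=0\}$ is a subgroup, and $g*m=gm+d(g)$ is an action of $B$ on $M$ by affine maps. If $d$ vanishes on $L$, then $bL\mapsto d(b)$ is an equivariant map from $B/L$ to $M$ with this affine action. The basic example is $d(b)=bL-L\in I(B/L)$. The next lemma factors the map $B/L\to M$ through the vertex set of a tree.

\begin{lemma}\label{lem:derivation}
Let $H\le L\le B\le G$ with $B$ finitely generated over $L$, let $E$ be an $\mathfrak{X}$-set for $B$, and let $d\colon B\to\mathbb{Q}[E]$ be a derivation vanishing on $L$. Then there are a $B$-tree $\mathcal{T}$ with edge stabilizers in $\mathfrak{X}$, a vertex $v_0$ fixed by $L$, and a map $\varphi\colon V\mathcal{T}\to\mathbb{Q}[E]$ with $\varphi(v_0)=0$ and $\varphi(gv)=g\varphi(v)+d(g)$ for all $g\in B$, $v\in V\mathcal{T}$.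
\end{lemma}

\begin{proof}
\emph{The graph.} Let $B=\langle L,S\rangle$ with $S$ finite and $S\cap L=\emptyset$. We need a connected graph on $B/L$ with finitely many orbits of edges and edge stabilizers in $\mathfrak{X}$. For $s\in S$ put $U_s=H\cap sHs^{-1}\in\mathfrak{X}$. Let $VZ=B/L$ and $EZ=\bigsqcup_{s\in S}B/U_s$, where the edge $bU_s$ joins $bL$ to $bsL$. This is well defined because $U_s\le L$ and $s^{-1}U_ss\le H\le L$, and there are no loops because $s\notin L$. For $l\in L$ and $s\in S$, the edge $blU_s$ joins $bL$ to $blsL$ and the edge $bls^{-1}U_s$ joins $bls^{-1}L$ to $bL$; since every element of $B$ is a word in $L$ and $S^{\pm1}$, the graph $Z$ is connected. The group $B$ acts on $Z$ by left multiplication.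

\emph{The coefficient functions.} For $e\in E$ let $c_e(bL)$ be the coefficient of $e$ in $d(b)$, which is well defined as $d(bl)=d(b)+b\,d(l)=d(b)$. Let $\delta c_e$ be the set of edges at whose two ends $c_e$ differs. Since $d(bs)-d(b)=b\,d(s)$, the edge $bU_s$ lies in $\delta c_e$ if and only if $e=bf$ for some $f$ in the finite set $\operatorname{supp}d(s)$. For fixed $f$, the set $\{b:bf=e\}$ is empty or a coset $b_0B_f$, which is a finite union of left cosets of $B_f\cap U_s$ and so meets finitely many left cosets of $U_s$. Hence $\delta c_e$ is finite, and it is empty unless $e$ lies in one of the finitely many orbits meeting $\bigcup_s\operatorname{supp}d(s)$; let $e_1,\dots,e_k$ represent these orbits. Taking the coefficient of $ge$ in $d(gb)=d(g)+g\,d(b)$ gives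
\begin{equation}\label{eq:equiv}
c_{ge}(gx)=c_e(x)+\kappa(g,e)\qquad(x\in VZ)
\end{equation}
with $\kappa(g,e)$ independent of $x$. So $\delta c_{ge}=g\,\delta c_e$, and the numbers $|\delta c_e|$ are bounded by some integer $N$. Removing the edges of $\delta c_e$ from $Z$ leaves finitely many components, on each of which $c_e$ is constant. So $c_e$ takes finitely many values, and each level set has coboundary inside $\delta c_e$, of size at most $N$. Form $\mathcal{E}$ and $\mathcal{T}$ as in Section~\ref{sec:cuts} for this $N$; the group $B$ acts on both, possibly with inversions on $\mathcal{T}$. Let $x_0\in VZ$ be the coset $L$ and $v_0=v_{x_0}$, which $L$ fixes.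

\emph{Stabilizers of cuts.} Let $A\in\mathcal{E}$, let $\Sigma$ be the stabilizer of the pair $\{A,A^c\}$, and let $x\in\delta A$, with stabilizer $B_x$ a conjugate of some $U_s$. The group $\Sigma$ permutes the finite set $\delta A$, so $\Sigma\cap B_x$ has finite index in $\Sigma$. The group $B_x$ permutes the finitely many $A'\in\mathcal{E}$ with $x\in\delta A'$, so $\Sigma\cap B_x$ has finite index in $B_x$. Hence $\Sigma\in\mathfrak{X}$, and the stabilizer $B_A$ of $A$, of index at most $2$ in $\Sigma$, lies in $\mathfrak{X}$.

\emph{Weights.} To extend $c_e$ from the vertices $v_x$ to all of $V\mathcal{T}$ we record its jumps across the edges of $\mathcal{T}$. A \emph{weight} is a finitely supported function $\alpha\colon\mathcal{E}\to\mathbb{Q}$ with $\alpha(A^c)=-\alpha(A)$. For $v,w\in V\mathcal{T}$ put $\langle\alpha;v,w\rangle=\sum_{A\in w\setminus v}\alpha(A)$. If $A_v$ and $A_w$ denote the members of a complementary pair chosen by $v$ and $w$, the pair contributes $\frac12(\alpha(A_w)-\alpha(A_v))$ to this sum. Therefore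
\begin{equation}\label{eq:cocycle}
\langle\alpha;u,v\rangle+\langle\alpha;v,w\rangle=\langle\alpha;u,w\rangle .
\end{equation}
With $(g\alpha)(gA)=\alpha(A)$ we have $\langle g\alpha;gv,gw\rangle=\langle\alpha;v,w\rangle$. Say that $\alpha$ \emph{represents} $e$ if
\begin{equation}\label{eq:represent}
c_e(y)-c_e(x)=\langle\alpha;v_x,v_y\rangle\qquad(x,y\in VZ).
\end{equation}
Every $e$ is represented. Indeed, by Proposition~\ref{prop:cuts}(d) applied to the level sets, and by $1_{A^c}=1-1_A$, we can write $c_e=\kappa+\sum_{A\in F}a_A1_A$ with $F\subseteq\mathcal{E}$ finite and containing at most one set from each complementary pair. Put $\alpha(A)=a_A$ and $\alpha(A^c)=-a_A$ for $A\in F$, and $\alpha=0$ elsewhere. For $A\in F$, the pair $\{A,A^c\}$ contributes to both sides of \eqref{eq:represent} the amount $a_A$ if $y\in A\not\ni x$, the amount $-a_A$ if $x\in A\not\ni y$, and $0$ otherwise.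

By \eqref{eq:equiv}, if $\alpha$ represents $e$ then $g\alpha$ represents $ge$. The representing weight need not be unique (Example~\ref{ex:triangle}), so an equivariant choice requires an argument. The stabilizer of $\alpha$ contains the finite intersection of the $B_A$ with $A\in\operatorname{supp}\alpha$, so is open, and the $B_e$-orbit of $\alpha$ is finite by Lemma~\ref{lem:X}(a). All members of this orbit represent $e$, hence so does their average, which is $B_e$-invariant. Choose such an invariant weight $\alpha_{e_i}$ for each $i$, put $\alpha_{ge_i}=g\alpha_{e_i}$, and put $\alpha_e=0$ for $e$ in the remaining orbits, where $c_e$ is constant. Then $\alpha_e$ represents $e$ and $\alpha_{ge}=g\alpha_e$ for all $e\in E$, $g\in B$.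

For fixed $A\in\mathcal{E}$ only finitely many $e$ have $\alpha_e(A)\neq0$. For if $\alpha_{ge_i}(A)\ne0$, then $gA'=A$ for one of the finitely many $A'\in\operatorname{supp}\alpha_{e_i}$. For given $i$ and $A'$ such $g$ form a coset $g_0B_{A'}$ or the empty set, and $g_0B_{A'}e_i$ is finite by Lemma~\ref{lem:X}(a).

\emph{The map $\varphi$.} Set $\varphi(v)=\sum_{e\in E}\langle\alpha_e;v_0,v\rangle\,e$, a finite sum because $v\setminus v_0$ is finite. Then $\varphi(v_0)=0$. By \eqref{eq:cocycle}, \eqref{eq:represent}, $gv_0=v_{gx_0}$ and $c_e(x_0)=0$, the coefficient of $e$ in $\varphi(gv)$ is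
\[\langle\alpha_e;v_0,gv_0\rangle+\langle\alpha_e;gv_0,gv\rangle=c_e(gx_0)+\langle\alpha_{g^{-1}e};v_0,v\rangle,\]
which is the coefficient of $e$ in $d(g)+g\varphi(v)$.

Finally, pass to the barycentric subdivision of $\mathcal{T}$ and define $\varphi$ at a midpoint to be the average of its values at the two ends; affine maps preserve averages, so the equivariance persists. The action is now without inversions, and by Proposition~\ref{prop:tree} the stabilizers of the new edges are the groups $B_A\in\mathfrak{X}$.
\end{proof}

Lemma~\ref{lem:derivation} says nothing about vertex stabilizers. They are controlled by $\varphi$: the stabilizer of $v$ fixes $\varphi(v)$ in the affine action, and fixed vectors are scarce by Lemma~\ref{lem:proj}(e).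

\begin{proposition}\label{prop:relative}
Let $H\le L\le B\le G$ with $B$ finitely generated over $L$, and suppose that there is an exact sequence $0\to I(B/L)\to Y\xrightarrow{\pi}Y'$ in $\operatorname{Sm}(B)$ with $Y$ and $Y'$ projective. Then there is a $B$-tree $\mathcal{T}$ with edge stabilizers in $\mathfrak{X}$ and a vertex $v_0$ with stabilizer exactly $L$, such that every vertex outside $Bv_0$ has stabilizer in $\mathfrak{X}$.
\end{proposition}

\begin{proof}
Regard $I(B/L)$ as a submodule of $Y$, and $Y$ as a summand of $\mathbb{Q}[E]$ with $E$ an $\mathfrak{X}$-set. Apply Lemma~\ref{lem:derivation} to $d(b)=bL-L$, and compose $\varphi$ with a $B$-linear retraction $\mathbb{Q}[E]\to Y$, which fixes the values of $d$. This gives $\varphi\colon V\mathcal{T}\to Y$ with $\varphi(v_0)=0$ and $\varphi(gv)=g\varphi(v)+gL-L$. If $gv_0=v_0$, then $gL-L=0$; so the stabilizer of $v_0$ is $L$.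

Let $v\notin Bv_0$ have stabilizer $\Lambda$. As $v\neq v_0$ there is an edge at $v$, and $\Lambda$ contains its stabilizer, so $\Lambda$ is open. Suppose $\Lambda\notin\mathfrak{X}$. For $g\in\Lambda$ we have $\varphi(v)=g\varphi(v)+gL-L$, and $\pi(gL-L)=0$, so $\pi\varphi(v)$ is fixed by $\Lambda$ and vanishes by Lemma~\ref{lem:proj}(e). Thus $\varphi(v)\in I(B/L)$. The element $y=L+\varphi(v)\in\mathbb{Q}[B/L]$ has augmentation $1$ and satisfies $gy=gL+g\varphi(v)=y$ for $g\in\Lambda$. Its support is finite, nonempty and $\Lambda$-invariant, so $\Lambda'=\Lambda\cap bLb^{-1}$ has finite index in $\Lambda$ for some $b\in B$. The group $\Lambda'$ fixes the distinct vertices $v$ and $bv_0$, hence an edge, so it lies in a member of $\mathfrak{X}$. Lemma~\ref{lem:X}(b) gives $\Lambda\in\mathfrak{X}$, a contradiction.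
\end{proof}

The module $Y'$ cannot be dispensed with. For $H=L=1$ and $B=\mathbb{Z}^2$ the augmentation ideal embeds in the projective module $\mathbb{Q}B$, but by Remark~\ref{rem:necessary} there is no $B$-tree with finite stabilizers.

\begin{corollary}\label{cor:fg}
If $H\le\Gamma\le G$ and $\Gamma$ is finitely generated over $H$, there is a $\Gamma$-tree with all stabilizers in $\mathfrak{X}$, and $I(\Gamma/H)$ is projective in $\operatorname{Sm}(\Gamma)$.
\end{corollary}

\begin{proof}
Apply Propositions~\ref{prop:syzygy} and~\ref{prop:relative} with $L=H$, $B=\Gamma$; the stabilizers on $\Gamma v_0$ are conjugates of $H$. Then (T1) gives $\operatorname{pd}\mathbb{Q}\le1$, and (D) gives the projectivity.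
\end{proof}

\section{Smooth modules have global dimension at most one}\label{sec:hereditary}

For general $G$ the trees for the subgroups finitely generated over $H$ are not compatible with one another, so we return to algebra. Passing to an ascending union costs one dimension, and the second-syzygy property wins it back.

\begin{proposition}\label{prop:hereditary}
For every $H\le\Gamma\le G$ the module $I(\Gamma/H)$ is projective. Hence $\operatorname{pd}V\le1$ for all $V\in\operatorname{Sm}(\Gamma)$, and submodules of projectives in $\operatorname{Sm}(\Gamma)$ are projective.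
\end{proposition}

\begin{proof}
The second sentence follows from the first: $\operatorname{pd}\mathbb{Q}\le1$ by (D), so $\operatorname{pd}V\le1$ by Lemma~\ref{lem:proj}(d), and for $W\subseteq P$ with $P$ projective, (D) applied to $P/W$ shows that $W$ is projective. We prove the first sentence by induction on the least cardinality $\kappa$ of a set generating $\Gamma$ over $H$. Finite $\kappa$ is Corollary~\ref{cor:fg}.

Let $\kappa$ be infinite, viewed as an initial ordinal, and $\Gamma=\langle H,s_\beta:\beta<\kappa\rangle$. For $\alpha\le\kappa$ put $\Gamma_\alpha=\langle H,s_\beta:\beta<\alpha\rangle$ and $I_\alpha=I_\Gamma(\Gamma_\alpha/H)=\operatorname{Ind}_{\Gamma_\alpha}^\Gamma I(\Gamma_\alpha/H)$. For $\alpha<\kappa$ the group $\Gamma_\alpha$ has fewer than $\kappa$ generators over $H$, so $I_\alpha$ is projective by induction and Lemma~\ref{lem:proj}(c). By Lemma~\ref{lem:kernel} the $I_\alpha$ form an increasing chain that is continuous (a union at limit ordinals), with $I_0=0$ and $I_\kappa=I(\Gamma/H)$.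

For $\beta\le\kappa$ the sum map $\sigma_\beta\colon\bigoplus_{\alpha<\beta}I_{\alpha+1}\to I_\beta$ is onto; let $k_\beta$ be its kernel. The $k_\beta$ form a continuous chain with $k_0=0$. An element of $k_{\beta+1}$ is a pair $(u,y)$ with $u\in\bigoplus_{\alpha<\beta}I_{\alpha+1}$, $y\in I_{\beta+1}$ and $y=-\sigma_\beta(u)$, so $(u,y)\mapsto y$ maps $k_{\beta+1}$ onto $I_\beta$ with kernel $k_\beta$. As $I_\beta$ is projective for $\beta<\kappa$, we have $k_{\beta+1}=k_\beta\oplus k'_\beta$ with $k_\beta'\cong I_\beta$, and by transfinite induction $k_\kappa=\bigoplus_{\beta<\kappa}k'_\beta$ is projective. So $\operatorname{pd}I(\Gamma/H)\le1$ and $\operatorname{pd}\mathbb{Q}\le2$.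

By Lemma~\ref{lem:proj}(d) every smooth $\Gamma$-module has projective dimension at most $2$. Let $J$ be the cokernel of the map $Y\to Y'$ of Proposition~\ref{prop:syzygy}. Then (D) applied to $0\to I(\Gamma/H)\to Y\to Y'\to J\to0$ shows that $I(\Gamma/H)$ is projective.
\end{proof}

Over a principal ideal domain, a finitely generated module is the direct sum of a free module and its torsion submodule, which is the common kernel of all maps to the ring. We need the analog in $\operatorname{Sm}(\Gamma)$ for modules with one relation. The role of the ring is played by a space $C$ of functions on $\Gamma$ that contains every $\mathbb{Q}[\Gamma/K]$ and carries a second, commuting action. For $H=1$ it is $\mathbb{Q}\Gamma$, and for $\mathbb{Z}\le\mathbb{Z}^2$ it is the space of row-periodic functions of Section~\ref{sec:example}.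

\begin{lemma}\label{lem:torsion}
Let $H\le\Gamma\le G$, let $E_1$ be an $\mathfrak{X}$-set for $\Gamma$ with finitely many orbits, let $x\in\mathbb{Q}[E_1]$ and $N=\mathbb{Q}[E_1]/\mathbb{Q}\Gamma x$. Then $N=R\oplus P$ with $P$ projective, $R$ finitely generated, and $\operatorname{Hom}_\Gamma(R,Q)=0$ for every projective $Q\in\operatorname{Sm}(\Gamma)$.
\end{lemma}

\begin{proof}
Throughout, $K,K'$ denote subgroups of $\Gamma$ in $\mathfrak{X}$.

\emph{The module $C$.} Let $C$ be the space of functions $\Gamma\to\mathbb{Q}$ spanned by all $1_{yK}$, $y\in\Gamma$. Since $yK=(yKy^{-1})y$, it is also spanned by all $1_{Ky}$. It has commuting actions $(g\cdot f)(t)=f(g^{-1}t)$ and $(\rho(g)f)(t)=f(tg)$, with $g\cdot1_U=1_{gU}$ and $\rho(g)1_U=1_{Ug^{-1}}$. Let $C^{(K)}$ be the space of $f\in C$ fixed by $\rho(K)$. Such an $f$ is constant on the cosets $yK$, and its support meets only finitely many of them, because each $y'K'$ is a finite union of left cosets of $K\cap K'$. So $C^{(K)}$ has basis the $1_{yK}$, and it is a submodule for the first action isomorphic to $\mathbb{Q}[\Gamma/K]$. We have $C^{(K)}\subseteq C^{(K')}$ for $K'\le K$,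 so every finite subset of $C$ lies in some $C^{(K)}$. By the mirror argument, the $f\in C$ fixed by $K$ in the first action have basis the $1_{Ky}$.

\emph{Duals.} For finitely generated $V\in\operatorname{Sm}(\Gamma)$ let $V^\vee=\operatorname{Hom}_\Gamma(V,C)$, formed with the first action on $C$, and let $g$ act on $V^\vee$ by $\lambda\mapsto\rho(g)\circ\lambda$. Each $\lambda$ sends a finite generating set, hence all of $V$, into some $C^{(K)}$, and is then fixed by $K$; so $V^\vee$ is smooth. The dual $\mathbb{Q}[\Gamma/K]^\vee$ is the span of the $1_{Ky}$ with the action $\rho$, and $1_{Ky}\mapsto y^{-1}K$ is an isomorphism onto $\mathbb{Q}[\Gamma/K]$, since $\rho(g)1_{Ky}=1_{Kyg^{-1}}\mapsto gy^{-1}K$. In particular $\mathbb{Q}[E_1]^\vee$ is finitely generated.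

\emph{$N^\vee$ is finitely generated.} Choose $K$ fixing $x$. The map $gK\mapsto gx$ gives a presentation $\mathbb{Q}[\Gamma/K]\to\mathbb{Q}[E_1]\to N\to0$, so $N^\vee$ is the kernel of $\mathbb{Q}[E_1]^\vee\to\mathbb{Q}[\Gamma/K]^\vee$. The image of this map is a submodule of a projective, hence projective by Proposition~\ref{prop:hereditary}. So $N^\vee$ is a direct summand of $\mathbb{Q}[E_1]^\vee$ and is generated by finitely many elements $\lambda_1,\dots,\lambda_m$.

\emph{The splitting.} Let $R=\bigcap_{\lambda\in N^\vee}\ker\lambda$. Every $\lambda$ is a linear combination of maps $\rho(g)\circ\lambda_i$, each of which has kernel $\ker\lambda_i$; so $R=\bigcap_i\ker\lambda_i$. Then $(\lambda_1,\dots,\lambda_m)$ embeds $N/R$ in $(C^{(K')})^m\cong\mathbb{Q}[\Gamma/K']^m$ for some $K'$, and $N/R$ is projective by Proposition~\ref{prop:hereditary}. Hence $N=R\oplus P$ with $P\cong N/R$, and $R$, a quotient of $N$, is finitely generated. Let $\theta\colon R\to Q\subseteq\mathbb{Q}[E]$ with $E$ an $\mathfrak{X}$-set, and extend $\theta$ to $N$ by zero on $P$. For each orbit $\Gamma e$ of $E$, the component $N\to\mathbb{Q}[\Gamma e]\cong C^{(\Gamma_e)}\subseteq C$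 lies in $N^\vee$ and so vanishes on $R$. Thus $\theta=0$.
\end{proof}

\section{Good subgroups}\label{sec:good}

To build the tree in stages we need a chain of subgroups from $H$ to $G$ such that Proposition~\ref{prop:relative} applies to each consecutive pair.

\begin{definition}
For $H\le L\le\Gamma\le G$, the subgroup $L$ is \emph{good in $\Gamma$} if $I(\Gamma/L)$ is projective in $\operatorname{Sm}(\Gamma)$.
\end{definition}

This is the right condition: if $\mathcal{T}$ is a $\Gamma$-tree as in the conclusion of Proposition~\ref{prop:relative} and $V'=V\mathcal{T}\setminus\Gamma v_0$, then $I(\Gamma/L)$ is the kernel of the surjection of projectives $\mathbb{Q}[E\mathcal{T}]\cong I(V\mathcal{T})\to\mathbb{Q}[V']$, so $L$ is good. Proposition~\ref{prop:hereditary} says that $H$ is good in every $\Gamma$. Not every subgroup is good: for $H=1$, $\Gamma=\langle t\rangle\cong\mathbb{Z}$ and $L=\langle t^2\rangle$, the module $I(\Gamma/L)$ is nonzero and fixed by the infinite group $L$, so is not projective by Lemma~\ref{lem:proj}(e).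

\begin{lemma}\label{lem:descend}
If $L\le A\le\Gamma$ and both $L$ and $A$ are good in $\Gamma$, then $L$ is good in $A$.
\end{lemma}

\begin{proof}
The sequence \eqref{eq:kernels} splits, so $\operatorname{Ind}_A^\Gamma I(A/L)=\bigoplus_{gA}g\otimes I(A/L)$ is projective. Its restriction to $A$ is projective by Lemma~\ref{lem:proj}(c). The summand indexed by the coset $A$ is $I(A/L)$, and the sum of the others is $A$-invariant.
\end{proof}

Adjoining an element $s$ to a good subgroup $L$ may destroy goodness, as $L=1$, $s=t^2$ shows. The obstruction is the ``torsion'' part $R$ of $I(\Gamma/\langle L,s\rangle)$, and the remedy is to enlarge the subgroup until $R$ is killed; in the example $R$ is the whole module and the enlarged subgroup is $\Gamma$. The point to prove is that the quotient by $R$, which is defined by algebra alone, is again of the form $I(\Gamma/A)$. A tree from Lemma~\ref{lem:derivation} supplies the projective target that detects this.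

\begin{lemma}\label{lem:extend}
If $L$ is good in $\Gamma$ and $s\in\Gamma$, there is a subgroup $A$, good in $\Gamma$ and finitely generated over $L$, that contains $L$ and $s$.
\end{lemma}

\begin{proof}
\emph{The projective quotient.} Put $A_0=\langle L,s\rangle$, $M=I(\Gamma/L)$, $x=sL-L$ and $M_0=I(\Gamma/A_0)$. By \eqref{eq:kernels} and Lemma~\ref{lem:kernel}, $M_0=M/\mathbb{Q}\Gamma x$. Write $M\oplus M'=\mathbb{Q}[E]$ with $E$ an $\mathfrak{X}$-set, let $E_1$ be the union of the finitely many orbits meeting the support of $x$ in $E$, and let $E_2=E\setminus E_1$. Then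
\[M_0\oplus M'=\mathbb{Q}[E]/\mathbb{Q}\Gamma x=N\oplus\mathbb{Q}[E_2],\qquad N=\mathbb{Q}[E_1]/\mathbb{Q}\Gamma x=R\oplus P,\]
with $R,P$ as in Lemma~\ref{lem:torsion}. The projection of $R$ to the projective module $M'$ is zero, so $R\subseteq M_0$. Then $(M_0/R)\oplus M'\cong P\oplus\mathbb{Q}[E_2]$, so $\Pi=M_0/R$ is projective.

\emph{The subgroup.} Let $d(g)\in\Pi$ be the class of $gA_0-A_0$. This is a derivation vanishing on $A_0$; let $A=\{g\in\Gamma:d(g)=0\}$, a subgroup containing $A_0$. Let $R'=I_\Gamma(A/A_0)$, which is generated by the elements $aA_0-A_0$ with $a\in A$. These lie in $R$ by the definition of $A$, so $R'\subseteq R$.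

\emph{Claim: $R\subseteq R'$.} Let $\tau_1,\dots,\tau_r$ generate $R$. Let $B$ be generated by $A_0$ and representatives of the finitely many cosets in the supports of the $\tau_i$, so that $\tau_i\in I(B/A_0)\subseteq I(\Gamma/A_0)$. Embed $\Pi$ in $\mathbb{Q}[E_\Pi]$ with $E_\Pi$ an $\mathfrak{X}$-set for $\Gamma$, hence for $B$, and apply Lemma~\ref{lem:derivation} to $A_0\le B$ and $d|_B$. We obtain a $B$-tree $\mathcal{T}$ with edge stabilizers in $\mathfrak{X}$, a vertex $v_0$ fixed by $A_0$, and $\varphi$ with $\varphi(bv_0)=d(b)$. If $bv_0=v_0$ then $d(b)=\varphi(v_0)=0$, so the stabilizer of $v_0$ in $B$ lies in $A$. The map $bA_0\mapsto bv_0$ induces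
\[\psi\colon I(B/A_0)\to I(V\mathcal{T})\cong\mathbb{Q}[E\mathcal{T}],\]
with target projective in $\operatorname{Sm}(B)$. The induced map $\operatorname{Ind}_B^\Gamma\psi$ is defined on $I_\Gamma(B/A_0)$, a $\Gamma$-submodule containing the $\tau_i$ and hence $R$, and its target is projective in $\operatorname{Sm}(\Gamma)$. By Lemma~\ref{lem:torsion} it vanishes on $R$, so $1\otimes\psi(\tau_i)=0$ and $\psi(\tau_i)=0$. As the stabilizer of $v_0$ lies in $A$, the rule $bv_0\mapsto bA$ is well defined, and $\mathbb{Q}[B/A_0]\to\mathbb{Q}[\Gamma/A]$ factors through $\mathbb{Q}[Bv_0]\subseteq\mathbb{Q}[V\mathcal{T}]$. Hence $\tau_i$ maps to $0$ in $\mathbb{Q}[\Gamma/A]$, that is, $\tau_i\in R'$. This proves the claim.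

\emph{Conclusion.} By \eqref{eq:kernels}, $I(\Gamma/A)=M_0/R'=\Pi$ is projective, so $A$ is good in $\Gamma$. The module $R'=R$ is finitely generated, so finitely many of its generators $a_1A_0-A_0,\dots,a_kA_0-A_0$ suffice. With $A_1=\langle A_0,a_1,\dots,a_k\rangle\le A$, Lemma~\ref{lem:kernel} gives $I_\Gamma(A_1/A_0)=I_\Gamma(A/A_0)$. So the surjections from $\mathbb{Q}[\Gamma/A_0]$ onto $\mathbb{Q}[\Gamma/A_1]$ and onto $\mathbb{Q}[\Gamma/A]$ have the same kernel, the map $\Gamma/A_1\to\Gamma/A$ is injective, and $A=A_1$.
\end{proof}

Iterating Lemma~\ref{lem:extend} exhausts a group that is countably generated over $L$. Beyond that one must continue past limit stages, and nothing proved so far makes the union of a chain of good subgroups good. We avoid the issue by using only subgroups that are compatible with one fixed decomposition of a permutation module into orbits, a condition that does pass to unions.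

\begin{lemma}\label{lem:chain}
There is an ordinal $\lambda$ and a continuous chain $(G_\alpha)_{\alpha\le\lambda}$ of subgroups, all good in $G$, with $G_0=H$, $G_\lambda=G$, and each $G_{\alpha+1}$ generated by $G_\alpha$ and a countable set.
\end{lemma}

\begin{proof}
Put $I=I(G/H)$ and $I_\Delta=I_G(\Delta/H)$ for $H\le\Delta\le G$. By Proposition~\ref{prop:hereditary}, $I\oplus M'=\mathbb{Q}[E]$ for an $\mathfrak{X}$-set $E$; let $p\colon\mathbb{Q}[E]\to I$ be the projection. Let $E_j$, $j\in\Sigma$, be the orbits, with representatives $e_j$, and put $E_J=\bigcup_{j\in J}E_j$ for $J\subseteq\Sigma$. Call a pair $(J,\Delta)$ \emph{closed} if $I_\Delta\subseteq\mathbb{Q}[E_J]$ and $p(e_j)\in I_\Delta$ for all $j\in J$.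

\emph{If $(J,\Delta)$ is closed, $\Delta$ is good in $G$.} We have $p(\mathbb{Q}[E_J])\subseteq I_\Delta\subseteq\mathbb{Q}[E_J]$. So $p$ induces an idempotent endomorphism of $\mathbb{Q}[E]/\mathbb{Q}[E_J]\cong\mathbb{Q}[E_{\Sigma\setminus J}]$, whose image is projective and isomorphic to $I/(I\cap\mathbb{Q}[E_J])$. Since $p$ is the identity on $I$,
\[I\cap\mathbb{Q}[E_J]=p(I\cap\mathbb{Q}[E_J])\subseteq I_\Delta\subseteq I\cap\mathbb{Q}[E_J].\]
So the image is $I/I_\Delta\cong I(G/\Delta)$, by \eqref{eq:kernels}.

\emph{Closed pairs are plentiful.} The pair $(\emptyset,H)$ is closed, as $I_H=0$. The union of a chain of closed pairs is closed, since by Lemma~\ref{lem:kernel} $I_\Delta$ for an ascending union is the union of the $I_\Delta$. Given a closed pair $(J,\Delta)$ and $g\in G$, define finite sets $S_1=\{g\},S_2,\dots\subseteq G$ and $J_1,J_2,\dots\subseteq\Sigma$ as follows. Let $J_i$ index the orbits meeting the supports in $E$ of the elements $sH-H\in I\subseteq\mathbb{Q}[E]$ with $s\in S_i$. For each $j\in J_i$ write $p(e_j)$ as a finite combination of elements $hH-H$, and let $S_{i+1}$ consist of the $h$ that occur. Put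 $J'=J\cup\bigcup_iJ_i$ and $\Delta'=\langle\Delta,\bigcup_iS_i\rangle$. By Lemma~\ref{lem:kernel}, $I_{\Delta'}$ is generated by $I_\Delta$ and the $sH-H$ with $s\in\bigcup_iS_i$, all of which lie in $\mathbb{Q}[E_{J'}]$; and $p(e_j)\in I_{\Delta'}$ for all $j\in J'$. So $(J',\Delta')$ is closed, $g\in\Delta'$, and $\Delta'$ is countably generated over $\Delta$.

Enumerate $G=\{g_\alpha:\alpha<\lambda\}$, start from $(\emptyset,H)$, adjoin $g_\alpha$ in this way at stage $\alpha+1$, and take unions at limit stages.
\end{proof}

\begin{proposition}\label{prop:finechain}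
There is a continuous chain $(G_\alpha)_{\alpha\le\lambda}$ with $G_0=H$ and $G_\lambda=G$ such that, for each $\alpha<\lambda$, there is a $G_{\alpha+1}$-tree $\mathcal{T}_\alpha$ with edge stabilizers in $\mathfrak{X}$, with a vertex $v_0$ whose stabilizer is $G_\alpha$, and with stabilizers in $\mathfrak{X}$ at all vertices outside $G_{\alpha+1}v_0$.
\end{proposition}

\begin{proof}
Take the chain of Lemma~\ref{lem:chain} and consider one step, $L=G_\alpha$ and $\Gamma=G_{\alpha+1}=\langle L,s_1,s_2,\dots\rangle$, with repetitions allowed among the $s_i$. By Lemma~\ref{lem:descend}, $L$ is good in $\Gamma$. Lemma~\ref{lem:extend}, applied inside $\Gamma$, gives $L=A_0\le A_1\le\cdots$, all good in $\Gamma$, with $s_i\in A_i$ and $A_i$ finitely generated over $A_{i-1}$. Then $\bigcup_iA_i=\Gamma$, and $A_{i-1}$ is good in $A_i$ by Lemma~\ref{lem:descend}. Place $A_i$ at position $\omega\alpha+i$ and $G$ at position $\omega\lambda$. The new chain is continuous, and in it each successor term $B$ is finitely generated over its predecessor $L'$, which is good in $B$. Apply Proposition~\ref{prop:relative} with $Y=I(B/L')$ and $Y'=0$.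
\end{proof}

\section{Assembling the tree}\label{sec:assembly}

The only large stabilizers in $\mathcal{T}_\alpha$ are the conjugates of $G_\alpha$, and by induction $G_\alpha$ already acts on a tree of the required kind. We insert that tree in place of $v_0$. In Example~\ref{ex:Q} one can take for $\mathcal{T}_k$ the cone over the finite set $G_{k+1}/G_k$, and inserting the trees one into the next, with each edge attached at the apex of the previous stage, produces the tree described there.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $(G_\alpha)_{\alpha\le\lambda}$ and $\mathcal{T}_\alpha$ be as in Proposition~\ref{prop:finechain}. We construct by transfinite recursion $G_\alpha$-trees $T_\alpha$ with all stabilizers in $\mathfrak{X}$ such that, for $\beta\le\alpha$, $T_\beta$ is a subtree of $T_\alpha$, the inclusion is $G_\beta$-equivariant, and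
\begin{equation}\label{eq:stab}
\operatorname{Stab}_{G_\alpha}(w)=\operatorname{Stab}_{G_\beta}(w)\quad\text{for every vertex or edge $w$ of $T_\beta$.}
\end{equation}
Condition \eqref{eq:stab} keeps stabilizers from growing at limit stages. Let $T_0$ be a point, with stabilizer $H$.

\emph{Limit ordinals.} Let $T_\alpha=\bigcup_{\beta<\alpha}T_\beta$, an ascending union of trees and so a tree. The actions of the $G_\beta$ are compatible and define an action of $G_\alpha=\bigcup_{\beta<\alpha}G_\beta$. If $w$ lies in $T_\beta$ and $g\in G_\alpha$ stabilizes $w$, then $g\in G_\gamma$ for some $\gamma$ with $\beta\le\gamma<\alpha$, and $g\in\operatorname{Stab}_{G_\gamma}(w)=\operatorname{Stab}_{G_\beta}(w)$. So \eqref{eq:stab} holds, all stabilizers lie in $\mathfrak{X}$, and there are no inversions.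

\emph{Successor ordinals.} Write $L=G_\alpha$, $A=G_{\alpha+1}$, $\mathcal{T}=\mathcal{T}_\alpha$. Let $A\times_LT_\alpha$ be the quotient of $A\times T_\alpha$ by $(gl,w)\sim(g,lw)$ for $l\in L$. It is a forest with an action of $A$, the disjoint union of trees $gT_\alpha$ indexed by the cosets $gL$, that is, by the vertices $gv_0$ of $\mathcal{T}$; we identify $T_\alpha$ with the tree at the trivial coset. The stabilizer of $gT_\alpha$ is $gLg^{-1}$, which acts on it without inversions and with stabilizers conjugate to those of $L$ on $T_\alpha$, hence in $\mathfrak{X}$.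

The graph $T_{\alpha+1}$ consists of this forest, the vertices of $\mathcal{T}$ outside $Av_0$, and the edges of $\mathcal{T}$, attached as follows. Choose a representative $\varepsilon$ of each $A$-orbit of edges of $\mathcal{T}$. An end of $\varepsilon$ outside $Av_0$ is left unchanged. If an end of $\varepsilon$ is $gv_0$, then $A_\varepsilon\le gLg^{-1}$ acts on $gT_\alpha$. Since $A_\varepsilon\in\mathfrak{X}$, its orbits on the vertices of $gT_\alpha$ are finite by Lemma~\ref{lem:X}(a), so by (T2) it fixes a vertex of $gT_\alpha$; attach this end of $\varepsilon$ to such a vertex. Attach $a\varepsilon$ to the $a$-translates of the two chosen vertices, which is well defined because $A_\varepsilon$ fixes both.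

Contracting each of the disjoint trees $gT_\alpha$ to a point turns $T_{\alpha+1}$ into $\mathcal{T}$, equivariantly. Hence $T_{\alpha+1}$ is a tree: it is connected because $\mathcal{T}$ and the $gT_\alpha$ are, and a cycle would either lie in one $gT_\alpha$ or map to a closed path in $\mathcal{T}$ that has at least one edge and repeats none. An element of $A$ stabilizing a vertex or edge $w$ of $gT_\alpha$ preserves $gT_\alpha$ and so lies in $gLg^{-1}$. Thus it does not invert $w$, the stabilizer of $w$ lies in $\mathfrak{X}$, and for $g=1$ we get $\operatorname{Stab}_A(w)=\operatorname{Stab}_L(w)$, which with the inductive hypothesis gives \eqref{eq:stab}. The remaining vertices and edges have the same stabilizers as in $\mathcal{T}$, which lie in $\mathfrak{X}$, and an inversion of one of these edges would give an inversion in $\mathcal{T}$.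

The tree $T_\lambda$ is a $G$-tree all of whose edge and vertex stabilizers are commensurable with $H$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GAST}
\emph{Generalisations of the Almost Stability Theorem},
\texttt{https://theses.gla.ac.uk/1465/1/2009walker1phd.pdf}.

\end{thebibliography}
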